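
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{A subjunctive class of Lie algebras\\ that is not locally coalescent}


\begin{abstract}
A class of Lie algebras is subjunctive if it is closed under subideals and under joins of pairs of ideals. A theorem of Roseblade and Stonehewer says that every subjunctive class of groups is locally coalescent. We show that the analogous statement for Lie algebras is false over every field of characteristic zero. The counterexample is built from $\mathfrak{sl}_2(E)$, where $E$ is an extension field with so few automorphisms that nothing can play the role of conjugation in a group. The two subideals in it have depth two, which is the least possible. We also show, over any field, that for pairs of subideals of depth at most two the only obstruction to local coalescence is an extension of a member of the class by the three-dimensional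 Heisenberg algebra.
\end{abstract}

\section{The question and the answer}

Let $k$ be a field. Lie algebras are over $k$ and may have infinite dimension. A \emph{class} $\mathfrak X$ of Lie algebras is closed under isomorphism and contains the zero algebra. We write $H\le L$ for a subalgebra and $H\triangleleft L$ for an ideal. For subspaces $A,B$ we let $[A,B]$ be the span of all $[a,b]$ with $a\in A$, $b\in B$, and $A^2=[A,A]$. The \emph{join} $\langle H,K\rangle$ of two subalgebras is the subalgebra they generate.

A subalgebra $H$ of $L$ is a \emph{subideal of depth $\le n$} if there is a chain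
\[
H=H_0\triangleleft H_1\triangleleft\cdots\triangleleft H_n=L .
\]
An $\mathfrak X$-subideal, or $\mathfrak X$-ideal, is a subideal, or ideal, that belongs to $\mathfrak X$.

\begin{definition}
A class $\mathfrak X$ is \emph{subjunctive} if
(i) subideals of $\mathfrak X$-algebras are $\mathfrak X$-algebras, and
(ii) in any Lie algebra the join of two $\mathfrak X$-ideals is in $\mathfrak X$.

A class $\mathfrak X$ is \emph{locally coalescent} if, whenever $H$ and $K$ are $\mathfrak X$-subideals of a Lie algebra $L$, every finitely generated subalgebra $C$ of $J=\langle H,K\rangle$ is contained in some $\mathfrak X$-subideal $X$ of $L$ with $C\subseteq X\subseteq J$.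
\end{definition}

A class is called coalescent if the join of two $\mathfrak X$-subideals is always an $\mathfrak X$-subideal; local coalescence asks for this only up to finitely generated pieces. Condition (ii) of subjunctivity concerns ideals, for which the join is just the sum $H+K$. The join of two \emph{sub}ideals is usually larger than their sum, since it contains all iterated brackets, and the question is whether control over sums of ideals gives control over such joins.

With the analogous definitions for groups the answer is yes: a theorem of Roseblade and Stonehewer states that every subjunctive class of groups is locally coalescent. Whether the corresponding result holds for Lie algebras over a field of characteristic zero is asked in \cite{LC}. We show that it does not.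

\begin{theorem}\label{thm:A}
Let $\operatorname{char}k=0$. There are a subjunctive class $\mathfrak X$ of Lie algebras over $k$ (in which even sums of arbitrarily many $\mathfrak X$-ideals lie in $\mathfrak X$), a Lie algebra $L$, and $\mathfrak X$-subideals $H,K$ of $L$ of depth $\le 2$ with $\langle H,K\rangle=L$, such that some $3$-generator subalgebra $C$ of $L$ lies in no $\mathfrak X$-subideal of $L$. In particular $\mathfrak X$ is not locally coalescent.
\end{theorem}

The second theorem explains, for subideals of depth at most two, where such an example has to be sought. The following configuration is central to the paper.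

\begin{definition}
A \emph{Heisenberg configuration} $(R;x,y)$ in $L$ consists of an ideal $R\triangleleft L$ and elements $x,y\in L$ such that, with $z=[x,y]$, the images of $x,y,z$ form a basis of $L/R$ and $z$ is central modulo $R$. Thus $L/R$ is the three-dimensional Heisenberg algebra.
\end{definition}

\begin{theorem}\label{thm:B}
Let $\mathfrak X$ be a subjunctive class of Lie algebras over a field $k$, which in parts \textup{(a)} and \textup{(b)} is arbitrary.
\begin{enumerate}
\item[\textup{(a)}] If $H$ is an $\mathfrak X$-subideal and $K$ an $\mathfrak X$-ideal of $L$, then $H+K$ is an $\mathfrak X$-subideal of $L$.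
\item[\textup{(b)}] The following are equivalent:
\begin{enumerate}
\item[\textup{(i)}] the local coalescence condition holds for all pairs of $\mathfrak X$-subideals of depth $\le2$ in any Lie algebra; that is, if $H,K$ are such subideals of $L$, every finitely generated subalgebra of $\langle H,K\rangle$ lies in some $\mathfrak X$-subideal $X$ of $L$ with $X\subseteq\langle H,K\rangle$;
\item[\textup{(ii)}] for every Heisenberg configuration $(R;x,y)$ in any Lie algebra, if $R+kx\in\mathfrak X$ and $R+ky\in\mathfrak X$, then $R+kz\in\mathfrak X$, where $z=[x,y]$.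
\end{enumerate}
\item[\textup{(c)}] If $\operatorname{char}k=0$, the implication in \textup{(ii)} holds for every Heisenberg configuration in a Lie algebra $L$ for which $\operatorname{ad}_Lx$ or $\operatorname{ad}_Ly$ is locally nilpotent.
\end{enumerate}
\end{theorem}

By (a), local coalescence cannot fail for a pair in which one member is an ideal, so the depths in Theorem~\ref{thm:A} are minimal.

Section~\ref{sec:heis} studies the Heisenberg configuration: it proves (c), and shows on an example what a counterexample must prevent. Sections~\ref{sec:sl2}--\ref{sec:class} prove Theorem~\ref{thm:A}, and Section~\ref{sec:depth2} proves (a) and (b). The proof of Theorem~\ref{thm:A} does not use Theorem~\ref{thm:B}.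

\medskip
\noindent\textbf{Elementary facts used throughout.} Let $H=H_0\triangleleft\cdots\triangleleft H_n=L$.
\begin{itemize}
\item[(F1)] If $B\le L$, then $H\cap B$ is a subideal of $B$ of depth $\le n$: intersect the chain with $B$.
\item[(F2)] If $N\triangleleft L$, then $H+N$ is a subideal of $L$, because $H_i+N\triangleleft H_{i+1}+N$.
\item[(F3)] A subideal of a simple Lie algebra $S$ is $0$ or $S$: go down the chain from $S$.
\end{itemize}
By induction, in a subjunctive class the sum of finitely many $\mathfrak X$-ideals of $L$ is an $\mathfrak X$-ideal of $L$.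

\section{Heisenberg configurations}\label{sec:heis}

Let $(R;x,y)$ be a Heisenberg configuration in $L$, let $z=[x,y]$, and put $H=R+kx$, $K=R+ky$. Then
\[
H\triangleleft R+kx+kz\triangleleft L,\qquad K\triangleleft R+ky+kz\triangleleft L,\qquad \langle H,K\rangle=L ,
\]
since $[x,z],[y,z]\in R$ and $[x,y]=z$. So $H$ and $K$ are subideals of depth $\le2$, and their join exceeds their sum by the one new element $z$.

Suppose $H,K\in\mathfrak X$ with $\mathfrak X$ subjunctive. Must $R+kz$ be in $\mathfrak X$? If $R=0$, certainly: all one-dimensional algebras are isomorphic. For general $R$ it helps to look at groups first. There the analogue of $H$ is $R\langle x\rangle$, and conjugation by $y$ carries it to $R\langle x[x,y]\rangle$, which is therefore again in the class. These two subgroups are normal in $R\langle x,z\rangle$, where $z=[x,y]$, so their join $R\langle x,z\rangle$ is in the class, and with it the normal subgroup $R\langle z\rangle$. In a Lie algebra the same argument needs an isomorphism to replace the conjugation.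

\begin{lemma}\label{lem:iso}
Let $\mathfrak X$ be a subjunctive class over an arbitrary field $k$, let $(R;x,y)$ be a Heisenberg configuration in $L$, and let $z=[x,y]$. Let $g$ be $x$ or $y$. If $R+kg\in\mathfrak X$ and $R+kg\cong R+k(g+cz)$ for some $c\in k^*$, then $R+kz\in\mathfrak X$.
\end{lemma}

\begin{proof}
The subalgebra $N=R+kg+kz$ is abelian modulo $R$, so $R+kg$, $R+k(g+cz)$ and $R+kz$ are ideals of $N$. The first is in $\mathfrak X$ by hypothesis, and the second because $\mathfrak X$ is closed under isomorphism. Their sum is $N$ since $c\ne0$. So $N\in\mathfrak X$, and its ideal $R+kz$ is in $\mathfrak X$.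
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}\textup{(c)}]
Recall that a linear map $D$ is locally nilpotent if every vector is killed by some power of $D$; in characteristic zero, if such a $D$ is a derivation, then $\exp D=\sum_n D^n/n!$ is an automorphism with inverse $\exp(-D)$.

Let $(R;x,y)$ be a Heisenberg configuration in $L$ with $R+kx,R+ky\in\mathfrak X$. Suppose first that $\operatorname{ad}_Ly$ is locally nilpotent, and let $\varphi=\exp(\operatorname{ad}y)$. As $R$ is an ideal, $\varphi$ and $\varphi^{-1}$ map $R$ into $R$, so $\varphi(R)=R$. Since $[y,x]=-z$ and $[y,z]\in R$, we have $\varphi(x)\equiv x-z\pmod R$. So $\varphi$ maps $R+kx$ isomorphically onto $R+k(x-z)$, and Lemma~\ref{lem:iso} applies with $g=x$. If $\operatorname{ad}_Lx$ is locally nilpotent, then $\exp(\operatorname{ad}x)$ maps $y$ to $y+z$ modulo $R$, hence $R+ky$ onto $R+k(y+z)$, and Lemma~\ref{lem:iso} applies with $g=y$.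
\end{proof}

A Heisenberg configuration for which the implication in (ii) fails must therefore avoid every isomorphism as in Lemma~\ref{lem:iso}, not only those coming from exponentials. The next example shows both the kind of algebra we shall use and how it can fail to be a counterexample.

\begin{example}\label{ex:naive}
Let $\operatorname{char}k=0$, let $E=k(a,b)$ be a field of rational functions, and let
\[
x=\frac{\partial}{\partial a},\qquad y=a\,\frac{\partial}{\partial b},\qquad z=[x,y]=\frac{\partial}{\partial b}.
\]
Then $[x,z]=[y,z]=0$, so $U=kx+ky+kz$ is a Heisenberg algebra of derivations of $E$. Let $R=\mathfrak{sl}_2(k)\otimes_kE$, regarded as a Lie algebra over $k$. For $d\in U$ let $\tilde d=1\otimes d$ be the coefficientwise action on $R$, and let $L=R\rtimes U$ with $[d,r]=\tilde d(r)$. Then $(R;x,y)$ is a Heisenberg configuration.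

Neither $\operatorname{ad}x$ nor $\operatorname{ad}y$ is locally nilpotent here, as one sees on the coefficients $1/a$ and $1/b$. Nevertheless, the substitution $\sigma\in\operatorname{Aut}_k(E)$ with $\sigma(a)=a$, $\sigma(b)=b+a$ does what $\exp y$ should do. We have $\sigma^{-1}(b)=b-a$, so $\sigma x\sigma^{-1}$ maps $a\mapsto1$ and $b\mapsto-1$; that is, $\sigma x\sigma^{-1}=x-z$. Put $\tilde\sigma=1\otimes\sigma$. Since $\tilde\sigma\tilde x\tilde\sigma^{-1}$ is the coefficientwise action of $\sigma x\sigma^{-1}$, the map $r+cx\mapsto\tilde\sigma(r)+c(x-z)$ is an isomorphism $R+kx\to R+k(x-z)$. By Lemma~\ref{lem:iso}, every subjunctive class containing $R+kx$ contains $R+kz$.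
\end{example}

The example suggests the remedy. We keep the shape $L=\mathfrak{sl}_2(E)\rtimes U$ and the formulas for $x,y,z$, but replace $k(a,b)$ by an algebraic extension $E$ whose $k$-automorphisms all fix $a$ and $b$; then all of them commute with $x$ and $y$. To turn this into a counterexample we need to know that abstract isomorphisms between the algebras concerned are visible on $E$. That is the purpose of the next section.

\section{Derivations and automorphisms of $\mathfrak{sl}_2(E)$}\label{sec:sl2}

From here to the end of Section~\ref{sec:class}, $\operatorname{char}k=0$. Let $E$ be any extension field of $k$, and let $R=\mathfrak{sl}_2(k)\otimes_kE=\mathfrak{sl}_2(E)$, regarded as a Lie algebra over $k$. The field $E$ can be recovered from the $k$-algebra $R$ as its \emph{centroid}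
\[
\{\gamma\in\operatorname{End}_k(R):\ \gamma[r,s]=[r,\gamma s]\ \text{ for all } r,s\in R\}.
\]
By antisymmetry an element $\gamma$ of the centroid also satisfies $\gamma[r,s]=[\gamma r,s]$. For $e\in E$ let $\mu_e$ be multiplication by $e$ on $R$; it lies in the centroid. For $d\in\operatorname{Der}_k(E)$ let $\tilde d=1\otimes d$ be the coefficientwise action of $d$ on $R$; it is a derivation of $R$.

\begin{proposition}\label{prop:sl2}
\begin{enumerate}
\item[\textup{(1)}] $R$ is simple as a Lie algebra over $k$, and $R=R^2$.
\item[\textup{(2)}] The centroid of $R$ is $\{\mu_e:e\in E\}$.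
\item[\textup{(3)}] For $D\in\operatorname{Der}_k(R)$ there is a unique $\rho(D)\in\operatorname{Der}_k(E)$ with $[D,\mu_e]=\mu_{\rho(D)(e)}$ for all $e\in E$. The map $\rho:\operatorname{Der}_k(R)\to\operatorname{Der}_k(E)$ is a homomorphism of Lie algebras. We have $\rho(\operatorname{ad}r)=0$ for $r\in R$, and $\rho(\tilde d)=d$ for $d\in\operatorname{Der}_k(E)$.
\item[\textup{(4)}] For every $\varphi\in\operatorname{Aut}_k(R)$ there is $\sigma\in\operatorname{Aut}_k(E)$ such that $\rho(\varphi D\varphi^{-1})=\sigma\rho(D)\sigma^{-1}$ for all $D\in\operatorname{Der}_k(R)$.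
\end{enumerate}
\end{proposition}

\begin{proof}
We use the basis $e_0,e_+,e_-$ of $\mathfrak{sl}_2$ with $[e_0,e_\pm]=\pm2e_\pm$ and $[e_+,e_-]=e_0$, and the facts that $\mathfrak{sl}_2(E)$ is simple as an $E$-algebra, has zero center and is perfect, all valid in characteristic zero.

(1) That $R=R^2$ has just been recalled. Let $0\ne N\triangleleft R$, where $N$ is only a $k$-subspace. Then $[R,N]$ is an $E$-subspace, since $e[r,n]=[er,n]$, and an ideal of $\mathfrak{sl}_2(E)$. It is nonzero because $R$ has zero center. Hence $R=[R,N]\subseteq N$.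

(2) Let $\gamma$ be in the centroid. For $e\in E$,
\[
\gamma(e[r,s])=\gamma[er,s]=[er,\gamma s]=e[r,\gamma s]=e\,\gamma[r,s],
\]
and $R=R^2$, so $\gamma$ is $E$-linear. From $[e_0,\gamma e_+]=\gamma[e_0,e_+]=2\gamma e_+$ we get $\gamma e_+=\lambda e_+$ with $\lambda\in E$. Then $\gamma e_0=\gamma[e_+,e_-]=[\gamma e_+,e_-]=\lambda e_0$, and $-2\gamma e_-=\gamma[e_0,e_-]=[\gamma e_0,e_-]=-2\lambda e_-$. So $\gamma=\mu_\lambda$.

(3) Let $\gamma$ be in the centroid. Then
\begin{align*}
[D,\gamma][r,s]&=D[r,\gamma s]-\gamma\bigl([Dr,s]+[r,Ds]\bigr)\\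
&=[Dr,\gamma s]+[r,D\gamma s]-[Dr,\gamma s]-[r,\gamma Ds]=[r,[D,\gamma]s],
\end{align*}
so $[D,\gamma]$ is in the centroid. By (2) there is a unique map $d=\rho(D):E\to E$ with $[D,\mu_e]=\mu_{d(e)}$. It is $k$-linear, and $[D,\mu_e\mu_f]=[D,\mu_e]\mu_f+\mu_e[D,\mu_f]$ shows that it is a derivation. By the Jacobi identity, $[[D,D'],\mu_e]=[D,[D',\mu_e]]-[D',[D,\mu_e]]$, so $\rho([D,D'])=[\rho(D),\rho(D')]$. The map $\operatorname{ad}r$ is $E$-linear, so it commutes with $\mu_e$ and $\rho(\operatorname{ad}r)=0$. Finally $\tilde d(er)=d(e)r+e\tilde d(r)$, that is, $[\tilde d,\mu_e]=\mu_{d(e)}$.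

(4) Conjugation by $\varphi$ preserves the centroid, so $\varphi\mu_e\varphi^{-1}=\mu_{\sigma(e)}$ for some $\sigma\in\operatorname{Aut}_k(E)$. With $d=\rho(D)$,
\[
[\varphi D\varphi^{-1},\mu_{\sigma(e)}]=\varphi[D,\mu_e]\varphi^{-1}=\varphi\mu_{d(e)}\varphi^{-1}=\mu_{\sigma(d(e))},
\]
so $\rho(\varphi D\varphi^{-1})$ maps $\sigma(e)$ to $\sigma(d(e))$.
\end{proof}

\section{A rigid field}\label{sec:field}

We now construct the field. What we need is the following.

\begin{proposition}\label{prop:rigid}
There are an extension field $E$ of $k$ and $x,y\in\operatorname{Der}_k(E)$ such that, with $z=[x,y]$,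
\begin{enumerate}
\item[\textup{(1)}] $x,y,z$ are linearly independent over $k$ and $[x,z]=[y,z]=0$;
\item[\textup{(2)}] $\sigma x\sigma^{-1}=x$ and $\sigma y\sigma^{-1}=y$ for every $\sigma\in\operatorname{Aut}_k(E)$.
\end{enumerate}
\end{proposition}

The idea is to mark elements of the field by a property that automorphisms preserve: having roots of all orders $\ell^m$ for a chosen prime $\ell$. Marking $a$ alone does not fix it. For instance, in the field generated over $k$ by compatible roots $a^{1/2^m}$, $m\ge0$, there is an automorphism that inverts all of them. What marking gives is that the image $u$ of $a$ is a rational power of $a$ up to a constant factor (Lemma~\ref{lem:mark}). If $a$ and $a+1$ are marked simultaneously, by two different primes, then also $u+1$ is a rational power of $a+1$ up to a constant factor, and the two conditions together force $u=a$ (Lemma~\ref{lem:fix}).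

Let $\bar k$ be an algebraic closure of $k$, let $a,b$ be indeterminates, and let $\Omega$ be an algebraic closure of $\bar k(a,b)$. Put
\[
(p_1,p_2,p_3,p_4)=(a,\,a+1,\,b,\,b+1),\qquad(\ell_1,\ell_2,\ell_3,\ell_4)=(2,3,5,7).
\]
Choose $p_{i,n}\in\Omega$ for $n\ge0$ with $p_{i,0}=p_i$ and $p_{i,n+1}^{\ell_i}=p_{i,n}$, and put
\[
E=k(p_{i,n}:\ 1\le i\le4,\ n\ge0),\qquad F_n=\bar k(p_{1,n},\dots,p_{4,n}),\qquad \tilde E=\bigcup_nF_n\supseteq E .
\]
The field $E$ is algebraic over $k(a,b)$, and $F_0\subseteq F_1\subseteq\cdots$.

\begin{lemma}\label{lem:mark}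
Fix $i$. If $u\in E^*$ has an $\ell_i^m$-th root in $E$ for every $m\ge1$, then $u^s=c\,p_i^t$ for some $s\ge1$, $t\in\mathbb Z$ and $c\in\bar k^*$.
\end{lemma}

\begin{proof}
Choose $n$ with $u\in F:=F_n$. All roots of $u$ in $E$ lie in the group
\[
G=\{w\in\tilde E^*:\ w^N\in F^*\text{ for some }N\ge1\}.
\]
We first describe $G$. Then we use the discrete valuations of $F$ to compare $u$ with $p_{i,n}$.

\emph{The group $G$ is generated by $F^*$ and the $p_{j,m}$ with $1\le j\le4$, $m\ge n$.} Let $w\in G$, say $w\in F_m$ with $m\ge n$ and $w^N\in F^*$. The field $F_m$ is obtained from $F$ by adjoining the elements $p_{j,m}$, and $p_{j,m}^{\ell_j^{m-n}}=p_{j,n}\in F$. As $\bar k\subseteq F$ contains all roots of unity, $F_m/F$ is a finite Galois extension and the maps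
\[
\chi_w:\gamma\mapsto\gamma(w)/w,\qquad \chi_j:\gamma\mapsto\gamma(p_{j,m})/p_{j,m}
\]
on its Galois group $\Gamma$ have roots of unity as values. These values are fixed by $\Gamma$, so $\chi_w$ and $\chi_j$ are characters $\Gamma\to\bar k^*$. An element of $\Gamma$ killed by all $\chi_j$ fixes $F_m$, so the $\chi_j$ have trivial common kernel. In particular $\Gamma$ is abelian. By duality for finite abelian groups, characters with trivial common kernel generate the whole dual group. So $\chi_w=\prod_j\chi_j^{e_j}$ with integers $e_j$, and $w\prod_jp_{j,m}^{-e_j}$ is fixed by $\Gamma$, that is, lies in $F^*$.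

\emph{Valuations.} The field $F$ is finitely generated over the algebraically closed field $\bar k$, so it is the function field of a normal projective variety over $\bar k$. Each prime divisor $D$ of this variety gives a homomorphism $\operatorname{ord}_D:F^*\to\mathbb Z$ that is trivial on $\bar k^*$. A function $w\in F^*$ with $\operatorname{ord}_D(w)=0$ for all $D$ is regular everywhere, by normality, and hence constant, by projectivity. Thus $w\in\bar k^*$.

\emph{Conclusion.} Write $p=p_{i,n}$. As $p\notin\bar k$, there is a prime divisor $D$ with $\operatorname{ord}_D(p)\ne0$. Let $D'$ be any prime divisor and put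
\[
f=\operatorname{ord}_D(p)\operatorname{ord}_{D'}-\operatorname{ord}_{D'}(p)\operatorname{ord}_D:\ F^*\to\mathbb Z ,
\]
a homomorphism with $f(p)=0$. It extends to a homomorphism $\hat f:G\to\mathbb Q$ by $\hat f(w)=f(w^N)/N$ whenever $w^N\in F^*$; this does not depend on $N$. Now $\hat f(F^*)\subseteq\mathbb Z$ and $\hat f(p_{j,m})=f(p_{j,n})/\ell_j^{m-n}$ for $m\ge n$, which is $0$ for $j=i$. By the description of $G$, all values of $\hat f$ have denominators prime to $\ell_i$. If $w_m\in E$ is an $\ell_i^m$-th root of $u$, then $w_m\in G$ and $f(u)=\ell_i^m\hat f(w_m)$. So the integer $f(u)$ is divisible by $\ell_i^m$ for every $m$, and $f(u)=0$.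

Put $s=\operatorname{ord}_D(p)\ne0$ and $t=\operatorname{ord}_D(u)$. Then $f(u)=\operatorname{ord}_{D'}(u^sp^{-t})$. We have shown that this is $0$ for every $D'$, so $u^s\in\bar k^*p_{i,n}^t$. Replacing $(s,t)$ by $(-s,-t)$ if necessary we may take $s\ge1$; raising to the power $\ell_i^n$ turns $p_{i,n}$ into $p_i$.
\end{proof}

\begin{lemma}\label{lem:fix}
Every $\sigma\in\operatorname{Aut}_k(E)$ fixes $a$ and $b$.
\end{lemma}

\begin{proof}
Let $u=\sigma(a)$. Since $a$ has all $2^m$-th roots in $E$ and $a+1$ has all $3^m$-th roots in $E$, the same is true of $u$ and $u+1$, respectively. By Lemma~\ref{lem:mark},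
\begin{equation}\label{eq:two}
u^s=c\,a^t,\qquad(u+1)^{s'}=c'(a+1)^{t'}
\end{equation}
with $s,s'\ge1$, $t,t'\in\mathbb Z$ and $c,c'\in\bar k^*$. Since $a$ is transcendental over $k$, so is $u$. Hence $t,t'\ne0$.

Recall that in characteristic zero a derivation of a field extends uniquely to any algebraic extension. Let $\delta$ be the extension of $\partial/\partial a$ from $\bar k(a,b)$ to $\Omega$. Logarithmic differentiation of \eqref{eq:two} gives
\[
\frac{\delta u}{u}=\frac{t}{s\,a},\qquad\frac{\delta u}{u+1}=\frac{t'}{s'(a+1)} .
\]
Both right-hand sides are nonzero, so we may divide and obtain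
\[
\frac{u+1}{u}=\lambda\,\frac{a+1}{a}\quad\text{with }\lambda=\frac{ts'}{st'}\in\mathbb Q^*,\qquad\text{that is,}\qquad u=\frac{a}{(\lambda-1)a+\lambda}\in\bar k(a).
\]
If $\lambda\ne1$, then $(\lambda-1)a+\lambda$ is an irreducible polynomial in $a$, not associate to $a$ because $\lambda\ne0$, and it occurs in $u^s$ with exponent $-s\ne0$. This contradicts $u^s=c\,a^t$. So $\lambda=1$ and $u=a$.

For $b$ one uses $p_3=b$, $p_4=b+1$, the primes $5$ and $7$, and $\partial/\partial b$ in the same way.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:rigid}]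
Let $x,y\in\operatorname{Der}_k(E)$ be the unique extensions of the derivations $\partial/\partial a$ and $a\,\partial/\partial b$ of $k(a,b)$. A derivation in $\operatorname{Der}_k(E)$ is determined by its values on $a$ and $b$: the difference of two derivations with the same values vanishes on $k(a,b)$, hence on $E$ by uniqueness of extensions. We have $z(a)=x(0)-y(1)=0$ and $z(b)=x(a)-y(0)=1$, so $z$ extends $\partial/\partial b$. Further,
\begin{align*}
[x,z](a)&=x(0)-z(1)=0,& [x,z](b)&=x(1)-z(0)=0,\\
[y,z](a)&=y(0)-z(0)=0,& [y,z](b)&=y(1)-z(a)=0,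
\end{align*}
so $[x,z]=[y,z]=0$. The values of $x,y,z$ on $(a,b)$ are $(1,0)$, $(0,a)$, $(0,1)$, so $x,y,z$ are linearly independent over $k$. This is (1).

Let $\sigma\in\operatorname{Aut}_k(E)$. By Lemma~\ref{lem:fix}, $\sigma$ and $\sigma^{-1}$ fix $a$ and $b$. So $\sigma x\sigma^{-1}$ takes the values $\sigma(1)=1$, $\sigma(0)=0$ on $a,b$, and $\sigma y\sigma^{-1}$ takes the values $\sigma(0)=0$, $\sigma(a)=a$. These are the values of $x$ and $y$, which proves (2).
\end{proof}

\section{The class and the counterexample}\label{sec:class}

Fix $E,x,y,z$ as in Proposition~\ref{prop:rigid}, let $U=kx+ky+kz\subset\operatorname{Der}_k(E)$, a Heisenberg algebra, and let $R=\mathfrak{sl}_2(E)$ as in Section~\ref{sec:sl2}. We want a subjunctive class that contains $R\rtimes kx$ and $R\rtimes ky$, but not $R\rtimes U$. So we admit a Lie algebra $A$ if, for every ideal $T\cong R$ of $A$, the derivations that $A$ induces on the centroid of $T$ form one of the spaces $0$, $kx$, $ky$. In detail, let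
\[
\mathcal W=\{0,\ kx,\ ky\},
\]
a set of subspaces of $\operatorname{Der}_k(E)$. Subspaces of members of $\mathcal W$ are in $\mathcal W$. By Proposition~\ref{prop:rigid}(2), for every subspace $W$ of $\operatorname{Der}_k(E)$ and every $\sigma\in\operatorname{Aut}_k(E)$ we have
\begin{equation}\label{eq:inv}
W\in\mathcal W\iff\sigma W\sigma^{-1}\in\mathcal W .
\end{equation}

Let $T\triangleleft A$ and let $\theta:T\to R$ be an isomorphism of Lie algebras over $k$. For $v\in A$ put
\[
\rho_T(v)=\rho\bigl(\theta\,(\operatorname{ad}v)|_T\,\theta^{-1}\bigr)\in\operatorname{Der}_k(E).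
\]
This is a Lie homomorphism $\rho_T:A\to\operatorname{Der}_k(E)$. Any other choice of $\theta$ has the form $\varphi\theta$ with $\varphi\in\operatorname{Aut}_k(R)$, and by Proposition~\ref{prop:sl2}(4) it changes $\rho_T$ by conjugation with some $\sigma\in\operatorname{Aut}_k(E)$. By \eqref{eq:inv}, whether $\rho_T(A)\in\mathcal W$ does not depend on $\theta$. This is the point at which the rigidity of $E$ is used. Define
\[
\mathfrak X=\{A:\ \rho_T(A)\in\mathcal W\text{ for every ideal }T\text{ of }A\text{ with }T\cong R\}.
\]
By the independence of $\theta$, the class $\mathfrak X$ is closed under isomorphism. It contains $0$, which has no ideal isomorphic to $R$.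

\begin{proposition}\label{prop:subj}
The class $\mathfrak X$ is subjunctive. Moreover, the sum of any family of $\mathfrak X$-ideals of a Lie algebra is in $\mathfrak X$.
\end{proposition}

\begin{proof}
\emph{Subideals.} We first note that a perfect subideal $T$ of a Lie algebra $A$ is an ideal of $A$. Let $T=T_0\triangleleft T_1\triangleleft\cdots\triangleleft T_n=A$, and suppose $T\triangleleft T_i$. For $t,t'\in T$ and $v\in T_{i+1}$,
\[
[[t,t'],v]=[[t,v],t']+[t,[t',v]]\in[T_i,T]\subseteq T .
\]
Since $T=T^2$, it follows that $T\triangleleft T_{i+1}$. By induction $T\triangleleft A$.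

Now let $B$ be a subideal of $A\in\mathfrak X$ and let $T\triangleleft B$ with $T\cong R$. By Proposition~\ref{prop:sl2}(1), $T$ is a perfect subideal of $A$, so $T\triangleleft A$. Then, with one choice of $\theta$ for both, $\rho_T(B)\subseteq\rho_T(A)\in\mathcal W$. Hence $\rho_T(B)\in\mathcal W$, and $B\in\mathfrak X$.

\emph{Sums.} Let $A=\sum_\iota A_\iota$ with $\mathfrak X$-ideals $A_\iota$ of some Lie algebra; they are then ideals of $A$. For two ideals, $A$ is their join. Let $T\triangleleft A$ with $T\cong R$, and fix $\theta$. As $T$ is simple, each $T\cap A_\iota$ is $0$ or $T$. If it is $0$, then $[T,A_\iota]\subseteq T\cap A_\iota=0$ and $\rho_T(A_\iota)=0$. If $T\subseteq A_\iota$, then $T$ is an ideal of $A_\iota\in\mathfrak X$ and $\rho_T(A_\iota)\in\mathcal W$. So $\rho_T(A)$ is a sum of members of $\mathcal W$, and we must exclude that both $kx$ and $ky$ occur. If $\rho_T(A_\iota)=kx$ and $\rho_T(A_\kappa)=ky$, then, since $[A_\iota,A_\kappa]\subseteq A_\iota\cap A_\kappa$,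
\[
[kx,ky]=\rho_T([A_\iota,A_\kappa])\subseteq\rho_T(A_\iota)\cap\rho_T(A_\kappa)=kx\cap ky=0,
\]
contrary to $[x,y]=z\ne0$. So $\rho_T(A)\in\mathcal W$, and $A\in\mathfrak X$.
\end{proof}

The last step is where ideals differ from subideals: two ideals acting as $kx$ and $ky$ on the same $T$ would have to commute in their action, while the subideals $H$ and $K$ below do not.

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $L=R\rtimes U$ with $[d,r]=\tilde d(r)$ for $d\in U$, $r\in R$. Then $(R;x,y)$ is a Heisenberg configuration in $L$. As in Section~\ref{sec:heis}, $H=R+kx$ and $K=R+ky$ are subideals of depth $\le2$ with $\langle H,K\rangle=L$.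

\emph{$H,K\in\mathfrak X$.} Let $T\triangleleft H$ with $T\cong R$. Suppose $T\cap R=0$. Then $[T,R]\subseteq T\cap R=0$. But if $r+cx$, with $r\in R$ and $c\in k$, centralizes $R$, then applying $\rho$ to its action $\operatorname{ad}r+c\tilde x=0$ on $R$ gives $cx=0$, so $c=0$; then $r$ is central in $R$ and $r=0$. So $T=0$, a contradiction. Hence $T\cap R$ is a nonzero ideal of both simple algebras $T$ and $R$, and $T=R$. With $\theta=\mathrm{id}$, Proposition~\ref{prop:sl2}(3) gives $\rho_R(H)=kx\in\mathcal W$. So $H\in\mathfrak X$. The same argument with $y$ for $x$ gives $K\in\mathfrak X$.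

\emph{$L\notin\mathfrak X$}, because $R\triangleleft L$ and $\rho_R(L)=U\notin\mathcal W$.

\emph{The subalgebra $C$.} Choose $0\ne r\in R$ and let $C=\langle x,y,r\rangle$. Let $Y$ be any subideal of $L$ containing $C$. By (F1), $Y\cap R$ is a subideal of $R$, and it contains $r\neq 0$. By (F3), $R\subseteq Y$. As $x,y\in Y$ as well, $Y=L\notin\mathfrak X$. So $C$ lies in no $\mathfrak X$-subideal of $L$. Together with Proposition~\ref{prop:subj} this proves the theorem.
\end{proof}

\section{Subideals of depth two}\label{sec:depth2}

In this section $k$ is an arbitrary field and $\mathfrak X$ is a subjunctive class.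

\begin{proof}[Proof of Theorem~\ref{thm:B}\textup{(a)}]
Let $H=H_0\triangleleft\cdots\triangleleft H_n=L$ and $K\triangleleft L$. By (F2), $H+K$ is a subideal of $L$; we have to show that it is in $\mathfrak X$. In general $H$ is not an ideal of $H+K$, so we enlarge $H$ step by step. Put
\[
K_i=H_i\cap K,\qquad G_i=H+K_i .
\]
Since $K_i\triangleleft H_i\supseteq H$, $G_i$ is a subalgebra and $K_i\triangleleft G_i$. From $H\subseteq H_i\triangleleft H_{i+1}$ and $K\triangleleft L$ we get
\[
[H,K_{i+1}]\subseteq H_i\cap K=K_i,\qquad[K_i,K_{i+1}]\subseteq K_i .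
\]
So $G_i\triangleleft G_i+K_{i+1}=G_{i+1}$. Also $K_{i+1}\triangleleft G_{i+1}$, and $K_{i+1}\in\mathfrak X$ because by (F1) it is a subideal of $K\in\mathfrak X$. Now $G_0=H\in\mathfrak X$ since $K_0\subseteq H$. If $G_i\in\mathfrak X$, then $G_{i+1}$ is the sum of its two $\mathfrak X$-ideals $G_i$ and $K_{i+1}$ and is in $\mathfrak X$. Finally $G_n=H+K$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}\textup{(b)}, \textup{(i)}$\Rightarrow$\textup{(ii)}]
Let $(R;x,y)$ be a Heisenberg configuration in $L$ with $R+kx,R+ky\in\mathfrak X$. As in Section~\ref{sec:heis}, these are $\mathfrak X$-subideals of depth $\le2$ with join $L$. Their ideal $R$ is in $\mathfrak X$. By (i) there is an $\mathfrak X$-subideal $Y$ of $L$ containing $\langle x,y\rangle$. By (a), $L=Y+R\in\mathfrak X$, so its ideal $R+kz$ is in $\mathfrak X$.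
\end{proof}

For the converse, let $H$ and $K$ be $\mathfrak X$-subideals of depth $\le2$ in $G$. We first check that $J=\langle H,K\rangle$ is a subideal of $G$. Then we find an $\mathfrak X$-ideal $R$ of $J$ modulo which $H$ and $K$ are abelian and $[H,K]$ is central. In $J/R$ the images of every pair $h\in H$, $w\in K$ with $[h,w]\notin R$ generate a Heisenberg algebra, and condition (ii) can be applied.

\begin{lemma}\label{lem:join}
If $H$ and $K$ are subideals of depth $\le2$ of $G$, then $J=\langle H,K\rangle$ is a subideal of $G$.
\end{lemma}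

\begin{proof}
Let $H\triangleleft H_1\triangleleft G$ and let $I_G$ be the ideal of $G$ generated by $H$. Then $I_G\subseteq H_1$, so $H\triangleleft I_G$. We close $H$ up under $K$: let $A_0=H$ and $A_n=A_{n-1}+[A_{n-1},K]\subseteq I_G$. If $A_{n-1}\triangleleft I_G$, then for $v\in A_{n-1}$, $w\in K$ and $g\in I_G$,
\[
[[v,w],g]=[[v,g],w]+[v,[w,g]]\in[A_{n-1},K]+[A_{n-1},I_G]\subseteq A_n ,
\]
so $A_n\triangleleft I_G$. Hence $A=\bigcup_nA_n$ is an ideal of $I_G$. As $[A,K]\subseteq A$, we have $A\triangleleft I_G+K$. Since $A\subseteq J$ and $A+K$ is a subalgebra containing $H$ and $K$, $J=A+K$. By (F1), $K$ is a subideal of $I_G+K$, so by (F2), $J=A+K$ is a subideal of $I_G+K$. Again by (F2), $I_G+K$ is a subideal of $G$.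
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}\textup{(b)}, \textup{(ii)}$\Rightarrow$\textup{(i)}]
Let $H,K$ be $\mathfrak X$-subideals of depth $\le2$ of $G$ and $J=\langle H,K\rangle$. By Lemma~\ref{lem:join} it suffices to find, for each finitely generated $C\le J$, an $\mathfrak X$-subideal of $J$ containing $C$.

\emph{Step 1: the ideal $R_0$, modulo which $[H,K]$ is central.} Let $I$ and $M$ be the ideals of $J$ generated by $H$ and $K$. By (F1), $H$ and $K$ have depth $\le2$ in $J$, so $H\triangleleft I$ and $K\triangleleft M$, as at the beginning of the proof of Lemma~\ref{lem:join}. Put $P=I\cap M\triangleleft J$, $A=H\cap P$ and $B=K\cap P$. Then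
\begin{equation}\label{eq:P}
[H,K]\subseteq P,\qquad[P,H]\subseteq H\cap P=A,\qquad[P,K]\subseteq K\cap P=B .
\end{equation}
In particular $A,B\triangleleft P$. Also $A\triangleleft H$ and $B\triangleleft K$, because $P\triangleleft J$, so $A,B\in\mathfrak X$. Hence
\[
R_0=A+B\in\mathfrak X .
\]
By \eqref{eq:P}, $[R_0,H]\subseteq[P,H]\subseteq A$ and $[R_0,K]\subseteq B$, so $R_0$ is normalized by $H$ and $K$, and $R_0\triangleleft J$.

Put $Q=R_0+[H,K]\subseteq P$. By \eqref{eq:P}, $[Q,H]$ and $[Q,K]$ lie in $R_0$. The elements $v\in J$ with $[Q,v]\subseteq R_0$ form a subalgebra, by the Jacobi identity and $R_0\triangleleft J$; it contains $H$ and $K$, so it is $J$. Thus $[Q,J]\subseteq R_0$: $Q$ is central modulo $R_0$. It follows that $H+K+Q$ is closed under brackets, so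
\begin{equation}\label{eq:J}
J=H+K+[H,K]+R_0 .
\end{equation}

\emph{Step 2: the ideal $R$, modulo which $H$ and $K$ are also abelian.} By the Jacobi identity, $[H^2,K]\subseteq[H,[H,K]]\subseteq[H,P]\subseteq R_0$, and likewise $[K^2,H]\subseteq R_0$. So $H^2+R_0$ and $K^2+R_0$ are ideals of $J$. Here $H^2\triangleleft H$ and $K^2\triangleleft K$ are $\mathfrak X$-subideals of $J$ and $R_0$ is an $\mathfrak X$-ideal of $J$; by (a), both sums are in $\mathfrak X$. Hence
\[
R=R_0+H^2+K^2
\]
is an $\mathfrak X$-ideal of $J$. By (a), $H+R$ and $K+R$ are $\mathfrak X$-subideals of $J$. They are abelian modulo $R$, so for all subspaces $V\subseteq H$ and $W\subseteq K$,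
\begin{equation}\label{eq:H0}
V+R\triangleleft H+R\quad\text{and}\quad W+R\triangleleft K+R\quad\text{are $\mathfrak X$-subideals of }J .
\end{equation}

\emph{Step 3: for $h\in H$ and $w\in K$, with $v=[h,w]$, $R+kv$ is an $\mathfrak X$-ideal of $J$.} It is an ideal because $v\in Q$ is central modulo $R_0$. If $v\in R$, it equals $R\in\mathfrak X$. Let $v\notin R$. Then $h,w,v$ are linearly independent modulo $R$: if $\alpha h+\beta w+\gamma v\in R$, bracketing with $w$ gives $\alpha v\in R$ and bracketing with $h$ gives $\beta v\in R$, so $\alpha=\beta=0$, and then $\gamma=0$. So $S=R+kh+kw+kv$ is a subalgebra and $(R;h,w)$ is a Heisenberg configuration in $S$. By \eqref{eq:H0}, $R+kh$ and $R+kw$ are in $\mathfrak X$. By (ii), $R+kv\in\mathfrak X$.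

\emph{Step 4: the subideal $Y$.} Let $C\le J$ be finitely generated. By \eqref{eq:J} and $R_0\subseteq R$, there are finite-dimensional subspaces $V\subseteq H$ and $W\subseteq K$ such that the generators of $C$ lie in
\[
Y=V+W+Q_0,\qquad\text{where } Q_0=R+[V,W].
\]
If $h_1,\dots,h_p$ and $w_1,\dots,w_q$ are bases of $V$ and $W$, then $Q_0$ is the sum of $R$ and the finitely many $R+k[h_i,w_j]$. By Step 3, $Q_0$ is an $\mathfrak X$-ideal of $J$. As $V^2+W^2\subseteq R$ and $[V,W]\subseteq Q_0$, $Y$ is a subalgebra, so $C\subseteq Y$. By \eqref{eq:H0} and (a),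
\[
V+Q_0=(V+R)+Q_0\in\mathfrak X,\qquad W+Q_0=(W+R)+Q_0\in\mathfrak X .
\]
Both are ideals of $Y$, since $V^2$, $W^2$ and $[V,W]$ lie in $Q_0$. Their sum is $Y$, so $Y\in\mathfrak X$.

Finally, let $Q_1=R+[H,K]$. Since $J=H+K+Q_1$ and $[Q_1,J]\subseteq R$, we have $J^2\subseteq Q_1$. Hence $Y\triangleleft Y+Q_1\triangleleft J$: the first because $[Y,Q_1]\subseteq R\subseteq Y$, the second because $Y+Q_1\supseteq J^2$. So $Y$ is an $\mathfrak X$-subideal of $J$ containing $C$.
\end{proof}

\begin{remark}
For the class of Theorem~\ref{thm:A}, condition (ii) of Theorem~\ref{thm:B}(b) fails visibly: $\rho_R(R+kz)=kz\notin\mathcal W$, so $R+kz\notin\mathfrak X$. In characteristic zero, part (c) shows that a Heisenberg configuration can violate (ii) only if neither $\operatorname{ad}_Lx$ nor $\operatorname{ad}_Ly$ is locally nilpotent, so that the exponentials that would replace conjugation are unavailable. Over any field, Lemma~\ref{lem:iso} shows that it can do so only if $R+kx\not\cong R+k(x+cz)$ and $R+ky\not\cong R+k(y+cz)$ for all $c\in k^*$. No claim is made that condition (ii) characterizes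 local coalescence for subideals of arbitrary depth.
\end{remark}

\begin{thebibliography}{9}
\bibitem{LC} \emph{Locally coalescent classes of Lie algebras},
\texttt{http://www.numdam.org/article/CM\_1973\_\_27\_2\_107\_0.pdf}.
\end{thebibliography}

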